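# Bounded linear extension of BMO functions from closed sets

Throughout, $n\ge 1$ is fixed, functions are real valued, and cubes have sides parallel to the axes. For a cube $Q$ we write $\ell(Q)$ for its side and $F_Q=\frac1{|Q|}\int_Q F$ for the mean of $F$. The letters $C,c$ denote positive constants that depend only on $n$ and may change from line to line; $C_1,C_2,c_0$ are fixed once introduced. (For complex functions, replace an operator $T$ by $f\mapsto \operatorname{Re}Tf$ on real $f$; nothing below changes.)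

## 1. Reflection across a half-space, and the guess "yes"

Recall that $BMO(\mathbb R^n)$ consists of the locally integrable $F$ with
$$\|F\|_{BMO}=\sup_Q\frac1{|Q|}\int_Q|F-F_Q|\,dx<\infty ,$$
the supremum being over all cubes. Constants have seminorm $0$.

Let $E\subset\mathbb R^n$ be closed with $|E|>0$. The **trace space** $BMO(\mathbb R^n)|_E$ consists of the restrictions $F|_E$, $F\in BMO(\mathbb R^n)$, where functions that agree a.e. on $E$ are identified. Its seminorm is
$$\|f\|_{tr}=\inf\{\|F\|_{BMO}: F\in BMO(\mathbb R^n),\ F|_E=f\ \text{a.e. on }E\}.$$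
An **extension operator** is a map $T:BMO(\mathbb R^n)|_E\to BMO(\mathbb R^n)$ with $(Tf)|_E=f$ a.e. on $E$ for every $f$.

Without linearity there is nothing to do. If $\|f\|_{tr}>0$, choose an extension $F$ with $\|F\|_{BMO}\le2\|f\|_{tr}$. If $\|f\|_{tr}=0$, there are extensions $F_m$ of $f$ with $\|F_m\|_{BMO}\to0$. For every cube $Q$,
$$\int_{E\cap Q}|f-(F_m)_Q|\le|Q|\,\|F_m\|_{BMO}\to0 ,$$
so $f$ is an $L^1$-limit of constants on $E\cap Q$. Hence $f$ is a.e. constant on $E\cap Q$ for each $Q$, so on $E$, and we extend it by that constant. But the choice of $F$ depends on $f$ in an uncontrolled way. The question, which appears in "Report on Whitney Problems Workshop Banff, April 21–26, 2013", is whether for every $n$ and every such $E$ the extension can be chosen **linearly**, with $\|Tf\|_{BMO}\le C\|f\|_{tr}$ and $C$ depending only on $E$ and $n$.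

The answer one first guesses is yes: extension formulas made of reflections and averages are linear, and they look adapted to BMO. Let us test this. We shall use constantly that for every constant $c$
$$\frac1{|Q|}\int_Q|F-F_Q|\le\frac2{|Q|}\int_Q|F-c| ,\tag{1}$$
because $|F_Q-c|\le\frac1{|Q|}\int_Q|F-c|$.

**Half-space.** Let $E=\{y_1\ge0\}$ and let $\tilde f$ be the even reflection of $f$ in $y_1$. Let $F$ be any extension of $f$ and $s=\|F\|_{BMO}$. On a cube on one side of $\{y_1=0\}$ the mean oscillation of $\tilde f$ is at most $s$. Otherwise $Q=[-\alpha,\beta]\times Q'$ with $\alpha,\beta>0$. Put $K=[0,\ell(Q)]\times Q'$, a cube in $E$. Both halves of $Q$ fold into $K$, so $\int_Q|\tilde f-f_K|\le2\int_K|f-f_K|\le2|Q|s$, and by (1) the mean oscillation is at most $4s$. Take the infimum over $F$: the reflection is a linear extension operator of norm at most $4$.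

**Interval.** Let $n=1$, $E=[0,1]$. Extend $f$ to be even and $2$-periodic, and call the result $\tilde f$; let $s$ be as before. Let $I$ be an interval. If $|I|\le1$ and the interior of $I$ contains no integer, the oscillation on $I$ is at most $s$. If $|I|\le1$ and the interior contains an integer, it contains only one; it cuts $I$ into two parts, the shorter part folds into the longer part $J$, and $\int_I|\tilde f-\tilde f_J|\le2\int_J|\tilde f-\tilde f_J|\le2|I|s$, so the oscillation is at most $4s$. If $|I|>1$, then $I$ meets at most $|I|+2\le3|I|$ unit cells, so $\int_I|\tilde f-f_{[0,1]}|\le3|I|s$ and the oscillation is at most $6s$. Again we have a bounded linear operator.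

**A formula that is too crude.** On $E=[0,1]$ one cannot extend by the constant $f_{[0,1]}$. Take $f=\log t$, with mean $-1$. For $0<\varepsilon<1$ the extended function $g$ has mean $-1$ over $[-\varepsilon,0]$ and mean $\log\varepsilon-1$ over $[0,\varepsilon]$. So its mean oscillation over $[-\varepsilon,\varepsilon]$ is at least $\frac12|g_{[-\varepsilon,0]}-g_{[0,\varepsilon]}|=\frac12\log\frac1\varepsilon$, which is unbounded. At a point outside $E$ the value must come from averages of $f$ at the scale of the distance to $E$.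

These tests support the guess, and averaging at the right scale does work for a large class of sets (Section 4). Nevertheless the guess is wrong, in every dimension. One more example shows what feature of BMO is responsible.

**Jumps are cheap across many scales.** Let $n=1$ and $E=\{|t|\le2^{-M}\}\cup\{|t|\ge1\}$, $M\ge1$. Let $f=1$ on the first piece and $0$ on the second. The function $\max(0,\min(1,\frac{\log(1/|t|)}{M\log2}))$ extends $f$. Its seminorm is at most $C/M$, because it is a Lipschitz function of $\frac{1}{M\log 2}\log|t|$ (facts (F2), (F3) below). So $\|f\|_{tr}\le C/M$ although $f$ jumps by $1$.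

## 2. Statements for linear, Lipschitz and thick-set extension

**Theorem 1.** For every $n\ge 1$ there is a compact $E\subset\mathbb R^n$ with $|E|>0$ admitting no linear $T:BMO(\mathbb R^n)|_E\to BMO(\mathbb R^n)$ with $(Tf)|_E=f$ and $\sup_{\|f\|_{tr}\le1}\|Tf\|_{BMO}<\infty$.

**Theorem 2.** For the same $E$ there is no map $T$, linear or not, with $(Tf)|_E=f$ and, for some $L<\infty$, $\|Tf-Tg\|_{BMO}\le L(1+\|f-g\|_{tr})$ for all $f,g$. In particular there is no Lipschitz and no uniformly continuous extension operator.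

For $0<\delta\le\frac12$ call a closed $E$ with $|E|>0$ **$\delta$-thick** if $|E\cap Q|\ge\delta|Q|$ for every cube $Q$ centered at a point of $E$ with $\ell(Q)\le\operatorname{diam}E$, $\ell(Q)<\infty$. For example, a closed half-space is $\frac12$-thick, because the point reflection in the center of $Q$ maps the part of $Q$ outside $E$ into $E\cap Q$. In dimension one, let $E=[0,\varepsilon]\cup[1,1+\varepsilon]$ with $0<\varepsilon<1$. An interval of length $r\le1+\varepsilon$ centered in $E$ meets the component of its center in length at least $\min(\varepsilon,r/2)$, so $E$ is $\frac{\varepsilon}{1+\varepsilon}$-thick. The interval $[-\frac12,\frac12]$, if $\varepsilon\le\frac12$, shows that no $\delta>\varepsilon$ is possible.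

**Theorem 3.** Let $\kappa(E)$ be the infimum of the norms of linear extension operators.

(a) If $E$ is $\delta$-thick, a bounded linear extension operator exists and $\kappa(E)\le C_n\log(1/\delta)$.

(b) For each $\delta\in(0,\frac12]$ there is a $\delta$-thick $E$ with $\kappa(E)\ge c_n\log(1/\delta)$.

Hence $\sup\{\kappa(E):E\ \delta\text{-thick}\}\asymp_n\log(1/\delta)$.

## 3. Elementary inequalities in BMO

**(F1)** If $Q'\subset Q''$ are cubes, then $|F_{Q'}-F_{Q''}|\le\frac{|Q''|}{|Q'|}\|F\|_{BMO}$. Indeed the left side is at most $\frac1{|Q'|}\int_{Q'}|F-F_{Q''}|\le\frac{1}{|Q'|}\int_{Q''}|F-F_{Q''}|$. Consequently, if two cubes of sides at least $\ell$ lie in a common cube of side $K\ell$, their means differ by at most $2K^n\|F\|_{BMO}$.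

**(F2)** If $\phi:\mathbb R\to\mathbb R$ is $1$-Lipschitz, then $\|\phi\circ F\|_{BMO}\le2\|F\|_{BMO}$. Use (1) with the constant $\phi(F_Q)$.

**(F3)** $\log|y|_\infty\in BMO(\mathbb R^n)$, where $|y|_\infty=\max_\nu|y_\nu|$. First, for $R>0$, since $\log\frac R{|y|_\infty}>t$ means $|y|_\infty<Re^{-t}$,
$$\int_{|y|_\infty\le R}\log\frac R{|y|_\infty}\,dy=\int_0^\infty(2Re^{-t})^n\,dt=\frac{(2R)^n}n .\tag{2}$$
Let $Q$ have center $z$ and side $\ell$. If $|z|_\infty\ge\ell$, then on $Q$ the values of $|y|_\infty$ lie between $|z|_\infty-\frac\ell2$ and $|z|_\infty+\frac\ell2$, whose ratio is at most $3$; the oscillation is at most $\log3$. If $|z|_\infty<\ell$, then $Q\subset\{|y|_\infty\le R\}$ with $R=\frac32\ell$, and by (2) the mean over $Q$ of $\log\frac R{|y|_\infty}\ge0$ is at most $3^n/n$; by (1) the oscillation is at most $2\cdot3^n/n$.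

**(F4)** $\|g\|_{BMO}\le2\|g\|_\infty$, by (1) with $c=0$.

**(F5)** If $F(y)=v(y_1)$, then $\|F\|_{BMO(\mathbb R^n)}=\|v\|_{BMO(\mathbb R)}$, because by Fubini the mean oscillation of $F$ on $I\times Q'$ is that of $v$ on $I$.

Finally, the seminorm is invariant under translations and dilations. We also recall the John–Nirenberg inequality: $|\{x\in Q:|F-F_Q|>t\}|\le Ce^{-ct/\|F\|_{BMO}}|Q|$ for all cubes $Q$ and $t>0$, when $\|F\|_{BMO}>0$.

## 4. Averaging over nearby pieces of a thick set: Theorem 3(a)

The sensible first approach is the one Section 1 points to: near a point outside $E$, at distance $\rho$ from $E$, use the average of $f$ over a piece of $E$ of size about $\rho$ at distance about $\rho$. We carry it out for $\delta$-thick sets, watching where $\delta$ enters.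

**Step 1: comparing the mean over a subset with the mean over the cube.** This is the only place where thickness costs something. Let $S\subset Q$, $|S|\ge\delta|Q|$, $\delta\le\frac12$. Then
$$|F_S-F_Q|\le C\log(1/\delta)\,\|F\|_{BMO},\qquad F_S:=\frac1{|S|}\int_SF .\tag{3}$$
If $\|F\|_{BMO}=0$ then $F$ is constant and (3) is trivial. Otherwise put $t_0=\frac{\|F\|_{BMO}}c\log\frac1\delta$, with the $c$ of John–Nirenberg. Then
$$\int_S|F-F_Q|\le\int_0^\infty\min\bigl(|S|,Ce^{-ct/\|F\|_{BMO}}|Q|\bigr)dt\le|S|t_0+\frac{C\|F\|_{BMO}}c\,e^{-ct_0/\|F\|_{BMO}}|Q| .$$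
The exponential equals $\delta$, and $\delta|Q|\le|S|$. Divide by $|S|$ and use $\log\frac1\delta\ge\log2$.

**Step 2: the operator.** Let $E$ be $\delta$-thick, $d=\operatorname{diam}E\in(0,\infty]$, $\Omega=\mathbb R^n\setminus E$. If $\Omega=\emptyset$, the identity is an extension operator of norm at most $1$ and the claim is trivial. Otherwise let $\mathcal W$ be a Whitney decomposition of $\Omega$ (Stein, *Singular Integrals and Differentiability Properties of Functions*, Ch. VI): closed cubes with disjoint interiors, union $\Omega$, and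
$$\operatorname{diam}W\le\operatorname{dist}(W,E)\le4\operatorname{diam}W .$$
If $\ell(W)\le d$, choose $x_W\in E$ with $\operatorname{dist}(x_W,W)=\operatorname{dist}(E,W)$ and let $Q_W$ be the cube with center $x_W$ and side $\ell(W)$. If $d<\infty$, fix $x_0\in E$, let $Q_0$ be the cube with center $x_0$ and side $d$, and put $Q_W=Q_0$ whenever $\ell(W)>d$. Define
$$Tf=f\ \text{ on }E,\qquad Tf=\frac1{|Q_W\cap E|}\int_{Q_W\cap E}f\ \text{ on the interior of each }W .$$
The boundaries of the $W$ form a null set. The map $T$ is linear and extends $f$. By thickness, $|Q_W\cap E|\ge\delta|Q_W|$ for every $W$.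

**Step 3: comparing with an arbitrary extension.** Let $F\in BMO$ with $F|_E=f$, write $\tilde F=Tf$, $\tilde F_W$ for its value on $W$, and $\Lambda=\log(1/\delta)\|F\|_{BMO}$. Note $\|F\|_{BMO}\le C\Lambda$. By (3),
$$|\tilde F_W-F_{Q_W}|\le C\Lambda\qquad\text{for all }W .\tag{4}$$
If $\ell(W)\le d$, then $W$ and $Q_W$ have the same side and $\operatorname{dist}(x_W,W)\le4\operatorname{diam}W$, so they lie in a common cube of side $C\ell(W)$. By (F1) and (4),
$$|\tilde F_W-F_W|\le C\Lambda,\qquad\int_W|\tilde F-F|\le C\Lambda|W|\qquad(\ell(W)\le d),\tag{5}$$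
where the second inequality adds $\int_W|F-F_W|\le\|F\|_{BMO}|W|$.

**Step 4: the oscillation of $\tilde F$ on a cube $Q$.** We show that it is at most $C\Lambda$; the estimates also show that $\tilde F$ is locally integrable.

*Case 1: $\operatorname{dist}(Q,E)\le\operatorname{diam}Q$.* If $W$ meets $Q$ at $y$, then $\operatorname{diam}W\le\operatorname{dist}(W,E)\le\operatorname{dist}(y,E)\le\operatorname{dist}(Q,E)+\operatorname{diam}Q\le2\operatorname{diam}Q$. Hence $\ell(W)\le2\ell(Q)$ and $W\subset5Q$, the concentric cube of side $5\ell(Q)$.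

*Case 1a: $\ell(Q)\le d/2$.* All these $W$ have $\ell(W)\le d$. Since $\tilde F=F$ a.e. on $E$, (5) gives
$$\int_Q|\tilde F-F|\le\sum_{W\cap Q\ne\emptyset}C\Lambda|W|\le C\Lambda|5Q|\le C\Lambda|Q| .$$
The oscillation of $\tilde F$ on $Q$ is at most that of $F$ plus $\frac2{|Q|}\int_Q|\tilde F-F|$, so at most $C\Lambda$.

*Case 1b: $\ell(Q)>d/2$, so $d<\infty$.* Let $m_0=\frac{1}{|Q_0\cap E|}\int_{Q_0\cap E}f$ and let $Q_1$ be the cube with center $x_0$ and side $12\sqrt n\,d$. Every point of a $W$ with $\ell(W)\le d$ is within $4\sqrt n\,d+\sqrt n\,d$ of a point of $E$, so within $5\sqrt n\,d+d\le6\sqrt n\,d$ of $x_0$. Thus $E$ and all such $W$ lie in $Q_1$, and $\tilde F=m_0$ on all other $W$. Hence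
$$\int_Q|\tilde F-m_0|\le\int_{Q_1}|F-m_0|+\sum_{\ell(W)\le d}\int_W|\tilde F-F| .$$
The last sum is at most $C\Lambda|Q_1|$ by (5). The first integral is at most $|Q_1|\bigl(\|F\|_{BMO}+|F_{Q_1}-F_{Q_0}|+|F_{Q_0}-m_0|\bigr)\le C\Lambda|Q_1|$ by (F1) and (3). Since $|Q_1|\le Cd^n\le C|Q|$, (1) gives oscillation at most $C\Lambda$.

*Case 2: $\Delta:=\operatorname{dist}(Q,E)>\operatorname{diam}Q$.* Then $Q\subset\Omega$. If $W$ meets $Q$ at $y$, then $\Delta\le\operatorname{dist}(y,E)\le2\Delta$ and $\operatorname{diam}W\le\operatorname{dist}(y,E)\le5\operatorname{diam}W$, so $\Delta/5\le\operatorname{diam}W\le2\Delta$. Let $W,W'$ both meet $Q$.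

- If $\ell(W),\ell(W')\le d$, then $W$ and $W'$ lie in a common cube of side $C\Delta$, so $|F_W-F_{W'}|\le C\|F\|_{BMO}$ by (F1), and $|\tilde F_W-\tilde F_{W'}|\le C\Lambda$ by (5).
- If $\ell(W),\ell(W')>d$, then $\tilde F_W=\tilde F_{W'}$.
- If $\ell(W)\le d<\ell(W')$, then $\ell(W)\ge\ell(W')/10>d/10$. So $Q_W$ and $Q_{W'}=Q_0$ have centers in $E$ and sides in $(d/10,d]$, and lie in a common cube of side $Cd$. By (F1) and (4), $|\tilde F_W-\tilde F_{W'}|\le C\Lambda$.

So $\tilde F$ varies by at most $C\Lambda$ on $Q$ up to a null set, and its oscillation there is at most $C\Lambda$.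

In all cases $\|Tf\|_{BMO}\le C\log(1/\delta)\|F\|_{BMO}$. The operator does not depend on $F$, so we may take the infimum over $F$: $\|Tf\|_{BMO}\le C_n\log(1/\delta)\|f\|_{tr}$. This proves Theorem 3(a). $\square$

**Where this stops.** Everything rests on (3), and (3) is sharp in order: for $F=\log|y|_\infty$, $Q$ a cube centered at $0$, and $S$ the concentric cube of side $\delta^{1/n}\ell(Q)$, scaling gives $F_Q-F_S=\frac1n\log\frac1\delta$. When $E$ has no lower density bound, the averages of $f$ over the pieces of $E$ say little about the averages of $F$ over the surrounding cubes. It remains to see whether this loss belongs to the method or to the problem. The natural place to look is a set made of tiny cubes, regularly spaced.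

## 5. A grid of tiny cubes

Let $M\ge2$ and $N\ge e^{M^2}$ be integers. Put
$$P=\Bigl\{\tfrac1N\bigl(i_1+\tfrac12,\dots,i_n+\tfrac12\bigr):0\le i_\nu\le N-1\Bigr\} .$$
For $p\in P$ let $Q_p$ be the closed cube with center $p$ and side $1/N$ (the cells; they tile $[0,1]^n$), and let $B_p$ be the closed cube with center $p$ and side $\sigma=2^{-M}/N$. Let
$$E_{M,N}=\bigcup_{p\in P}B_p .$$
So $B_p$ sits $M$ dyadic scales below its cell, and the number of cells per direction, $N$, is so large that $\log N\ge M^2$. This gap between $M$ and $\log N$ will be decisive.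

**The set $E$.** For $j\ge1$ let $M_j=j+1$, $N_j=\lceil e^{M_j^2}\rceil$, $z_j=2^{-j}e_1$, $s_j=2^{-j-4}$, and
$$E=\{0\}\cup\bigcup_{j\ge1}\bigl(z_j+s_jE_{M_j,N_j}\bigr) .$$
The blocks are compact and shrink to $0$, so $E$ is compact, and $|E|>0$. The extended slab $\{y_1\in2^{-j}+s_j[-2,3]\}$ contains the $j$-th block and satisfies $y_1\in2^{-j}[\frac78,\frac{19}{16}]\subset2^{-j}(\frac34,\frac54)$. Since $2^{-j-1}\cdot\frac54<2^{-j}\cdot\frac34$, the slabs are pairwise disjoint, and none contains $0$.

**Block coordinates.** Under $y\mapsto z_j+s_jy$ the set $E$ pulls back to a closed set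
$$E'=E_{M,N}\cup R,\qquad M=M_j,\ N=N_j,\qquad R\subset\{y:y_1\notin[-2,3]\} .\tag{6}$$
By the invariance of the BMO seminorm, trace seminorms are unchanged, and an extension operator for $E$ becomes one for $E'$ with the same bounds. From here to the end of Section 8 we work with a closed set $E'$ as in (6), with any integers $M\ge2$, $N\ge e^{M^2}$; the case $R=\emptyset$ is allowed.

**Block data.** Let $V=\mathbb R^P$ with the maximum norm $\|a\|_\infty$, and write $\overline b=N^{-n}\sum_pb_p$ for $b\in V$. For $a\in V$ let $f_a$ be the function on $E'$ equal to $a_p$ on $B_p$ and $0$ on $R$. The map $a\mapsto f_a$ is linear.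

## 6. Two families of cheap data

**Step 1: bounded vectors cost only $1/M$.** This is the cheap jump of Section 1, performed in all cells at once.

**Lemma 1.** $\|f_a\|_{tr}\le\frac{C_1}M\|a\|_\infty$ for all $a\in V$ (in particular $f_a$ is in the trace space).

*Proof.* Let $\|a\|_\infty\le1$, $r=\frac1{4N}$, and
$$\eta_p(y)=\max\Bigl(0,\min\Bigl(1,\frac{\log(r/|y-p|_\infty)}{(M-1)\log2}\Bigr)\Bigr) .$$
Since $r/(\sigma/2)=2^{M-1}$, we have $\eta_p=1$ on $B_p$; and $\eta_p=0$ for $|y-p|_\infty\ge r$. By (F2) and (F3), $\|\eta_p\|_{BMO}\le C/(M-1)\le C/M$. By (2),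
$$\int\eta_p\le\frac{(2r)^n/n}{(M-1)\log2}\le\frac{CN^{-n}}M .\tag{7}$$
Let $G=\sum_pa_p\eta_p$. Since $r<\frac1{2N}$, the supports lie inside different cells. So $G=a_p$ on $B_p$, and $G$ is supported in $[0,1]^n$, hence vanishes on $R$. Thus $G|_{E'}=f_a$, and it remains to bound the oscillation of $G$ on a cube $Q$.

Different supports are at sup-distance at least $\frac1N-2r=\frac1{2N}$. If $\ell(Q)<\frac1{2N}$, at most one $\eta_p$ is nonzero on $Q$, and the oscillation is at most $C/M$. If $\ell(Q)\ge\frac1{2N}$, a support meets $Q$ only if each $p_\nu$ lies in an interval of length $\ell(Q)+\frac1{2N}$. Such an interval contains at most $N\ell(Q)+\frac32\le4N\ell(Q)$ grid coordinates. So at most $(4N\ell(Q))^n$ supports meet $Q$, and (7) gives $\frac1{|Q|}\int_Q|G|\le C/M$. By (1) the oscillation is at most $2C/M$. $\square$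

**Step 2: logarithmic peaks of height $\log N$ cost only $O(1)$.** We want data that are large at one chosen cell $x$ and cheap, and which are explicit combinations of bounded vectors. A logarithmic peak truncated at scale $1/N$ has these properties once it is written as a Fourier sum. For $x\in P$ define $a^x\in V$ by
$$a^x_p=h(x_1-p_1),\qquad h(t)=\sum_{k=1}^{N-1}\frac{\cos2\pi kt}k .$$
Write $H_m=\sum_{k=1}^m\frac1k$ and $H=H_{N-1}=h(0)=a^x_x$.

**Lemma 2.** $\|f_{a^x}\|_{tr}\le C_2$ for every $x\in P$.

*Proof.* Let $u(t)=\max(0,\min(\log N,\log\frac1{|t|}))$ and $v(t)=u(t-1)+u(t)+u(t+1)$. By (F2), $\|v\|_{BMO(\mathbb R)}\le6\|\log|t|\|_{BMO(\mathbb R)}$. The function $u$ is constant for $|t|\le\frac1N$ and $N$-Lipschitz, so $v$ is $3N$-Lipschitz; and $v$ is supported in $[-2,2]$.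

*Claim: $|h-v|\le10$ on $[-1,1]$.* First let $|t|\le\frac12$. We compare $h(t)$ with $\log\min(N,1/|t|)$, reading $1/0$ as $\infty$.

If $|t|\le\frac1N$, then $1-\cos\theta\le|\theta|$ gives $|h(t)-H_{N-1}|\le2\pi(N-1)|t|\le2\pi$. Moreover $\log N\le H_{N-1}\le1+\log N$. The difference is at most $2\pi+1$.

If $\frac1N<|t|\le\frac12$, put $m=\lfloor1/|t|\rfloor\le N-1$. As before $\bigl|\sum_{k\le m}\frac{\cos2\pi kt}k-H_m\bigr|\le2\pi m|t|\le2\pi$. From $\log(m+1)\le H_m\le1+\log m$ and $m\le\frac1{|t|}<m+1$ we get $|H_m-\log\frac1{|t|}|\le1$. For the tail, summing a geometric series,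
$$\Bigl|\sum_{k=\alpha}^\beta\cos2\pi kt\Bigr|\le\frac2{|1-e^{2\pi it}|}=\frac1{|\sin\pi t|}\le\frac1{2|t|} .$$
Abel's inequality (summation by parts against the decreasing weights $1/k$) gives
$$\Bigl|\sum_{k=m+1}^{N-1}\frac{\cos2\pi kt}k\Bigr|\le\frac1{m+1}\cdot\frac1{2|t|}\le\frac12 .$$
The total difference is at most $2\pi+1+\frac12\le8$.

By periodicity, $|h(t)-\log\min(N,1/\operatorname{dist}(t,\mathbb Z))|\le8$ for all $t$. Now let $|t|\le1$ and let $l\in\{-1,0,1\}$ be a nearest integer to $t$. Then $u(t-l)=\log\min(N,1/\operatorname{dist}(t,\mathbb Z))$. For the two other $l'\in\{-1,0,1\}$ we have $|t-l'|\ge\frac12$, so $0\le u(t-l')\le\log2$. Hence $|h(t)-v(t)|\le8+2\log2\le10$, which is the claim.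

Let $F(y)=v(x_1-y_1)$. By (F5), $\|F\|_{BMO}\le C$. Since $x_1\in[0,1]$, $F$ vanishes unless $y_1\in[-2,3]$, so $F=0$ on $R$. For $y\in B_p$ we have $x_1-p_1\in[-1,1]$ and $|p_1-y_1|\le\sigma/2\le\frac1N$, so
$$|a^x_p-F(y)|\le|h-v|(x_1-p_1)+3N|p_1-y_1|\le13 .$$
Therefore $\tilde F=F+\sum_p(a^x_p-F)1_{B_p}$ satisfies $\tilde F=f_{a^x}$ a.e. on $E'$, and by (F4) $\|\tilde F\|_{BMO}\le\|F\|_{BMO}+26\le C_2$. $\square$

## 7. Cell means, and two linear rules that lose a factor $M$

**Step 1: what an extension's cell means must satisfy.** The purpose is to replace functions on $\mathbb R^n$ by vectors in $V$.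

**Lemma 3.** Let $G\in BMO(\mathbb R^n)$ with $G=a_p$ a.e. on $B_p$ for all $p\in P$, and let $b_p=G_{Q_p}$. Then
$$N^{-n}\sum_p|b_p-\overline b|\le\|G\|_{BMO},\qquad\max_p|b_p-a_p|\le2^nM\|G\|_{BMO} .$$

*Proof.* The cells tile $[0,1]^n$ and have volume $N^{-n}$, so $\overline b=G_{[0,1]^n}$ and
$$N^{-n}\sum_p|G_{Q_p}-G_{[0,1]^n}|\le\sum_p\int_{Q_p}|G-G_{[0,1]^n}|=\int_{[0,1]^n}|G-G_{[0,1]^n}|\le\|G\|_{BMO} .$$
For the second bound take the $M+1$ concentric cubes with center $p$ and sides $2^{-i}/N$, $0\le i\le M$. The first is $Q_p$; the last is $B_p$, where $G$ has mean $a_p$. By (F1) each of the $M$ steps changes the mean by at most $2^n\|G\|_{BMO}$. $\square$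

**Step 2: two natural rules, tested by hand.** Let $\chi^k,\psi^k\in V$ be $\chi^k_p=\cos2\pi kp_1$ and $\psi^k_p=\sin2\pi kp_1$. For $1\le k\le N-1$,
$$\sum_{m=0}^{N-1}e^{2\pi ik(m+1/2)/N}=0,\qquad\text{hence}\qquad\overline{\chi^k}=\overline{\psi^k}=0 .\tag{8}$$
In particular $N^{-n}\sum_p(\chi^1_p)^2=\frac12+\frac12\overline{\chi^2}=\frac12$ (note $N\ge e^4>3$), and since $|\chi^1_p|\le1$ also $N^{-n}\sum_p|\chi^1_p|\ge\frac12$.

*Spreading.* Suppose a rule extends $f_a$ with cell means $b=a$, as the averaging of Section 4 suggests. For $a=\chi^1$, Lemma 3 says that the extension has seminorm at least $\frac12$, while $\|f_{\chi^1}\|_{tr}\le C_1/M$. The rule loses a factor at least $M/(2C_1)$.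

*Localizing.* Suppose instead we use the extension $\sum_pa_p\eta_p$ of Lemma 1 for all $a$. Its cell means are $b=\omega a$ with $\omega=N^n\int\eta_p\le\frac{2^{-n}}{n(M-1)\log2}<\frac34$. For $a=a^x$ we have $a^x_x-b_x=(1-\omega)H\ge\frac14H\ge\frac14M^2$, so by Lemma 3 the extension has seminorm at least $\frac{M}{2^{n+2}}$, while $\|f_{a^x}\|_{tr}\le C_2$. Again a factor of order $M$ is lost.

The first rule is right for peaks and wrong for bounded vectors, the second the other way round. A nonlinear choice may look at $f$ and decide. A linear rule must decide before it sees the data.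

*All scalar rules.* Suppose the cell means are $b=\lambda a$ for a fixed $\lambda\in\mathbb R$, and that the extension has seminorm at most $A\|f_a\|_{tr}$. Lemma 3 with $a=\chi^1$ gives $\frac{|\lambda|}2\le\frac{AC_1}M$; with $a=a^x$ it gives $|1-\lambda|H\le2^nMAC_2$. As $1\le|\lambda|+|1-\lambda|$,
$$1\le\frac{2C_1A}M+\frac{2^nC_2MA}H .\tag{9}$$
Since $H\ge\log N\ge M^2$, this forces $A\ge cM$. It remains to reach (9) when the cell means are an arbitrary linear function of $a$.

## 8. Averaging the diagonal entries over the grid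

Let $b=Da$ with $D$ linear. A first try is to feed one peak $a^x$ into both parts of Lemma 3. The second part forces $(Da^x)_x\ge H-O(MA)$. The first part gives $N^{-n}\sum_p|(Da^x)_p-\overline{Da^x}|\le AC_2$. There is no contradiction: the first part controls only an average over $p$, and the single entry $p=x$ has weight $N^{-n}$ in it. Expanding $a^x$ in the bounded vectors $\chi^k,\psi^k$ does not help for one fixed $x$, for the same reason.

What helps is to let $x$ vary together with the entry that is read off. The quantity $N^{-n}\sum_x(Da^x)_x$ is large by the second part, while by linearity it is a combination of the averages $N^{-n}\sum_x\chi^k_x(D\chi^k)_x$ and their sine analogues, which the first part does control.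

**Proposition 4.** Suppose $D:V\to V$ is linear and for some $A\ge0$ and all $a\in V$
$$\text{(i)}\ \ N^{-n}\sum_p|(Da)_p-\overline{Da}|\le A\|f_a\|_{tr},\qquad\text{(ii)}\ \ \|Da-a\|_\infty\le2^nMA\|f_a\|_{tr} .$$
Then $A\ge c_0M$, where $c_0=\min\bigl(\frac1{4C_1},\frac1{2^{n+1}C_2}\bigr)$.

*Proof.* **Step 1: upper bound for the diagonal average.** By the addition formula $\cos2\pi k(x_1-p_1)=\chi^k_x\chi^k_p+\psi^k_x\psi^k_p$,
$$a^x=\sum_{k=1}^{N-1}\frac1k\bigl(\chi^k_x\chi^k+\psi^k_x\psi^k\bigr) .$$
Apply $D$, read off the entry at $x$, and average over $x$: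
$$N^{-n}\sum_{x\in P}(Da^x)_x=\sum_{k=1}^{N-1}\frac1k\,N^{-n}\sum_{x\in P}\bigl(\chi^k_x(D\chi^k)_x+\psi^k_x(D\psi^k)_x\bigr) .$$
By (8) we may subtract the constant $\overline{D\chi^k}$ without changing the inner sum. Since $|\chi^k_x|\le1$, (i) and Lemma 1 give
$$\Bigl|N^{-n}\sum_x\chi^k_x(D\chi^k)_x\Bigr|\le N^{-n}\sum_x\bigl|(D\chi^k)_x-\overline{D\chi^k}\bigr|\le A\,\frac{C_1}M ,$$
and likewise for $\psi^k$. Summing with the weights $\frac1k$,
$$\Bigl|N^{-n}\sum_x(Da^x)_x\Bigr|\le\frac{2C_1A}MH .$$

**Step 2: lower bound.** Since $a^x_x=H$, (ii) and Lemma 2 give $(Da^x)_x\ge H-2^nC_2MA$ for each $x$, hence also on average.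

**Step 3: comparison.** Together,
$$H\le2^nC_2MA+\frac{2C_1A}MH ,$$
which is (9) multiplied by $H$. If $A>\frac M{4C_1}$ we are done. If $A\le\frac M{4C_1}$, the last term is at most $\frac H2$. Then $\frac H2\le2^nC_2MA$, and since $H\ge\log N\ge M^2$,
$$A\ge\frac H{2^{n+1}C_2M}\ge\frac M{2^{n+1}C_2} .\qquad\square$$

## 9. No bounded linear extension: Theorem 1

Suppose $T$ is a linear extension operator for the set $E$ of Section 5, and $A=\sup_{\|f\|_{tr}\le1}\|Tf\|_{BMO}<\infty$. By scaling, $\|Tf\|_{BMO}\le A\|f\|_{tr}$ for all $f$ (if $\|f\|_{tr}=0$, then $\|T(tf)\|_{BMO}\le A$ for all $t>0$, so $\|Tf\|_{BMO}=0$).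

Fix $j$ and pass to the coordinates of block $j$, with $M=M_j$ and $N=N_j$. Put $(Da)_p=(Tf_a)_{Q_p}$. Then $D:V\to V$ is linear, because $a\mapsto f_a$, $T$ and the mean over $Q_p$ are linear. Since $Tf_a=a_p$ a.e. on $B_p$, Lemma 3 applies to $G=Tf_a$, and $\|G\|_{BMO}\le A\|f_a\|_{tr}$ turns its two conclusions into (i) and (ii). Proposition 4 gives $A\ge c_0M_j=c_0(j+1)$. This holds for every $j$, a contradiction. $\blacksquare$

So the answer to the question is no, in every dimension $n\ge1$. Consistently with Theorem 3(a), $E$ is not $\delta$-thick for any $\delta$: in block coordinates the cell $Q_p$ is centered at $p\in E'$, has side $\frac1N\le\operatorname{diam}E'$ (two neighboring grid points belong to $E'$), and $|E'\cap Q_p|=2^{-nM_j}|Q_p|$.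

**Corollary 5.** In the Banach space $X=BMO/\mathbb R$, the closed subspace $Y=\{[F]:F\text{ is a.e. constant on }E\}$ is not complemented.

*Proof.* $Y$ is closed: if $[F_m]\in Y$ and $[F_m]\to[F]$, then for each cube $Q$ we have $F_m-(F_m)_Q\to F-F_Q$ in $L^1(Q)$. The left side is constant on $E\cap Q$, so $F$ is a.e. constant on $E\cap Q$ for every $Q$, hence on $E$.

Suppose $\Pi$ were a bounded projection onto $Y$. If $F=F'$ a.e. on $E$, then $[F-F']\in Y$ is fixed by $\Pi$, so $[F]-\Pi[F]=[F']-\Pi[F']$. Thus $[F]-\Pi[F]$ depends only on $f=F|_E$. Its representatives differ from $F$ on $E$ by a constant, so exactly one of them equals $F$ a.e. on $E$; call it $Tf$. By uniqueness $T$ is linear. Moreover $\|Tf\|_{BMO}\le\|I-\Pi\|\,\|F\|_{BMO}$ for every extension $F$ of $f$, so $\|Tf\|_{BMO}\le\|I-\Pi\|\,\|f\|_{tr}$. This contradicts Theorem 1. $\square$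

## 10. Scaling limit and differentiation: Theorem 2

Let $T$ be any map with $(Tf)|_E=f$ and $\|Tf-Tg\|_{BMO}\le L(1+\|f-g\|_{tr})$. The plan is to manufacture a linear $D$ satisfying (i) and (ii) with $A=L$. The additive constant is removed by rescaling; the nonlinearity is then removed by differentiating, which is possible because $V$ is finite dimensional. Fix a block $j$, use its coordinates, and write $M=M_j$, $N=N_j$.

**Step 1: rescaled cell means.** Put $b[a]_p=(Tf_a)_{Q_p}$ and $b_t[a]=\frac1t(b[ta]-b[0])$ for $t\in\mathbb N$, $t\ge1$. Apply Lemma 3 to $G=Tf_{ta}-Tf_{ta'}$. It equals $t(a_p-a'_p)$ a.e. on $B_p$, its cell means are $t(b_t[a]-b_t[a'])$, and its seminorm is at most $L(1+t\|f_{a-a'}\|_{tr})$. Dividing by $t$,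
$$N^{-n}\sum_p\bigl|(b_t[a]-b_t[a'])_p-\overline{b_t[a]-b_t[a']}\bigr|\le L\bigl(\|f_{a-a'}\|_{tr}+\tfrac1t\bigr),\tag{10}$$
$$\bigl\|b_t[a]-b_t[a']-(a-a')\bigr\|_\infty\le2^nML\bigl(\|f_{a-a'}\|_{tr}+\tfrac1t\bigr).\tag{11}$$

**Step 2: the limit $t\to\infty$.** Since $b_t[0]=0$, (11) with $a'=0$ shows that for each $a$ the vectors $b_t[a]$ stay bounded. Hence a diagonal argument gives a sequence $t_i\to\infty$ such that $\beta(a)=\lim_ib_{t_i}[a]$ exists for all $a$ in the countable dense set $\mathbb Q^P\subset V$. On $\mathbb Q^P$ the map $\beta$ satisfies (10) and (11) without the terms $\frac1t$. By (11) and Lemma 1,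
$$\|\beta(a)-\beta(a')\|_\infty\le(1+2^nLC_1)\|a-a'\|_\infty ,$$
so $\beta$ extends to a Lipschitz map $V\to V$. Since $a\mapsto\|f_a\|_{tr}$ is continuous by Lemma 1, the extended $\beta$ satisfies for all $a,a'\in V$
$$N^{-n}\sum_p\bigl|(\beta(a)-\beta(a'))_p-\overline{\beta(a)-\beta(a')}\bigr|\le L\|f_{a-a'}\|_{tr},\tag{12}$$
$$\bigl\|\beta(a)-\beta(a')-(a-a')\bigr\|_\infty\le2^nML\|f_{a-a'}\|_{tr}.\tag{13}$$

**Step 3: the derivative.** By Rademacher's theorem $\beta$ is differentiable at some $a_0\in V$. Let $D=\beta'(a_0)$, a linear map. Apply (12) and (13) to $a_0+\varepsilon a$ and $a_0$, divide by $\varepsilon$, use $\|f_{\varepsilon a}\|_{tr}=\varepsilon\|f_a\|_{tr}$, and let $\varepsilon\to0^+$. This gives (i) and (ii) with $A=L$. By Proposition 4, $L\ge c_0M_j=c_0(j+1)$ for every $j$, a contradiction.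

**Step 4: Lipschitz and uniformly continuous operators.** A Lipschitz $T$ satisfies the excluded inequality trivially. If $T$ is uniformly continuous, there is $\theta>0$ such that $\|f-g\|_{tr}\le\theta$ implies $\|Tf-Tg\|_{BMO}\le1$. Divide the segment from $f$ to $g$ into $k=\max(1,\lceil\|f-g\|_{tr}/\theta\rceil)$ equal pieces. Each piece has length at most $\theta$, so $\|Tf-Tg\|_{BMO}\le k\le1+\|f-g\|_{tr}/\theta$. This is the excluded inequality with $L=\max(1,1/\theta)$. $\blacksquare$

## 11. The growth $\log(1/\delta)$ cannot be improved: Theorem 3(b)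

We use a single block: $M\ge2$, $N=\lceil e^{M^2}\rceil$, and the set $E_{M,N}$, which is (6) with $R=\emptyset$.

**Step 1: lower bound for $\kappa$.** Let $T$ be a linear extension operator for $E_{M,N}$ with norm $A<\infty$. As in Section 9, $(Da)_p=(Tf_a)_{Q_p}$ satisfies (i) and (ii), so $A\ge c_0M$ by Proposition 4. Hence $\kappa(E_{M,N})\ge c_0M$.

**Step 2: thickness of $E_{M,N}$.** We show that $E_{M,N}$ is $\delta_M$-thick with
$$\delta_M=\Bigl(\frac{2^{-M}}{16\sqrt n}\Bigr)^n .$$
Let $Q$ be a cube of side $r\le\operatorname{diam}E_{M,N}\le\sqrt n$ centered at $y\in B_p$. We use the following remark: if a point lies in an interval of length $\tau$, then the interval of length $r$ centered at that point meets it in length at least $\min(\tau,r/2)$. (Either the interval of length $\tau$ is covered, or at least one half of the interval of length $r$ lies inside it.)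

If $r\le2\sigma$, the remark with $\tau=\sigma$ in each coordinate gives $|E_{M,N}\cap Q|\ge|B_p\cap Q|\ge(r/2)^n=2^{-n}|Q|$.

If $2\sigma\le r\le\frac8N$, it gives $|E_{M,N}\cap Q|/|Q|\ge(\sigma/r)^n\ge(\sigma N/8)^n=(2^{-M}/8)^n$.

If $\frac8N\le r\le\sqrt n$, the remark with $\tau=1$ shows that each coordinate interval of $Q\cap[0,1]^n$ has length at least
$$\lambda:=\min\bigl(\tfrac r2,1\bigr)\ge\max\Bigl(\frac4N,\frac r{2\sqrt n}\Bigr),$$
where we used $N\ge e^4>4$ and $r\le\sqrt n$. So it contains at least $\lambda N-2\ge\frac{\lambda N}2$ full coordinate intervals of cells. Therefore $Q$ contains at least $(\lambda N/2)^n$ full cells, each with its $B_p$ of volume $\sigma^n$, and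
$$|E_{M,N}\cap Q|\ge\Bigl(\frac{\lambda N\sigma}2\Bigr)^n=\Bigl(\frac{\lambda2^{-M}}2\Bigr)^n\ge\Bigl(\frac{2^{-M}}{4\sqrt n}\,r\Bigr)^n .$$
In all three cases the density is at least $\delta_M$.

**Step 3: matching $\delta$ and $M$.** Let $0<\delta\le\delta_2$ and let $M\ge2$ be maximal with $\delta_M\ge\delta$. Then $E_{M,N}$ is $\delta$-thick. From $\delta_{M+1}<\delta$,
$$\log\frac1\delta<n\bigl((M+1)\log2+\log(16\sqrt n)\bigr)\le C_nM ,$$
so $\kappa(E_{M,N})\ge c_0M\ge c_n\log\frac1\delta$.

For $\delta\in(\delta_2,\frac12]$ take a closed half-space, which is $\frac12$-thick and so $\delta$-thick. Every extension operator satisfies $\|Tf\|_{BMO}\ge\|f\|_{tr}$ by the definition of the trace seminorm. By Section 1, $\|f\|_{tr}=0$ only for a.e. constant $f$, and the trace space contains nonconstant $f$. So $\kappa\ge1\ge c_n\log\frac1\delta$, because $\log\frac1\delta\le\log\frac1{\delta_2}$ here.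

This proves (b), and with (a) of Section 4 it gives $\sup\{\kappa(E):E\ \delta\text{-thick}\}\asymp_n\log(1/\delta)$. $\blacksquare$
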